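# Simple digraphs in which every arc reversal creates cycles

## Two theorems on arc reversal

**Theorem A.** There is a strongly connected simple digraph $D$ such that, for every arc $a$ of $D$, reversing $a$ strictly increases the number of cycles. Hence Ádám's conjecture fails for simple digraphs.

**Theorem B.** Let $r\ge 1$, $n=18r+15$, $N_0=n+60r\,(n-1)!$. For every $N\ge N_0$ there is a strongly connected bipartite simple digraph on exactly $N$ vertices such that reversing all arcs of any nonempty set of at most $r$ arcs strictly increases the number of cycles. Moreover, for every $K$ and all sufficiently large $N$, the digraph can be chosen so that the number of cycles gained is at least $K$ times the number of cycles lost, for every such set.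

Let us unpack the words. All digraphs are finite. A *cycle* is a directed cycle, and two cycles are different when their arc sets differ. A digraph is *acyclic* if it has no cycle. *Reversing* an arc $(u,v)$ means replacing it by $(v,u)$. A *simple digraph* has no loops, no parallel arcs, and no pair of opposite arcs $(u,v),(v,u)$; reversing an arc of a simple digraph gives a simple digraph again. When parallel arcs are allowed we say *multidigraph*. A *path* is a directed path without repeated vertices. A digraph is *strongly connected* if there is a path from every vertex to every other vertex. It is *bipartite* if its vertices split into two parts so that every arc joins the two parts, in either direction.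

Ádám's conjecture states: for any non-acyclic digraph there is an arc whose reversal reduces the total number of cycles. The source of our problem, "Ádám's Conjecture and Arc Reversal Problems", asks about simple digraphs. For multidigraphs the conjecture is known to be false: Thomassen and Grinberg gave counterexamples with parallel arcs. Theorem A says that for simple digraphs it fails too, and in a strong way. The conjecture asks for one arc whose reversal lowers the count; in our $D$ every reversal raises it.

Theorem B lets us reverse up to $r$ arcs at once. The number $r$ must be fixed before the digraph is chosen. Indeed, take any digraph with a cycle and any linear order of its vertices, and reverse all arcs that go backwards. This set of arcs is nonempty, since a cycle cannot go only forwards, and the result is acyclic. So no single digraph has the property for all $r$.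

## What one reversal does to the number of cycles

Let $D$ be simple and $a=(s,t)$ an arc. Reversal destroys exactly the cycles through $a$ and creates exactly the cycles through $(t,s)$; the other cycles live in $D-a$ and are untouched. A cycle through $a$ is $a$ followed by a path from $t$ to $s$ in $D-a$. A created cycle is $(t,s)$ followed by a path from $s$ to $t$ in $D-a$. Hence

$$\text{change}=\#\{\text{paths } s\to t \text{ in } D-a\}-\#\{\text{paths } t\to s\text{ in } D-a\}. \tag{1}$$

In words: reversing $(s,t)$ increases the number of cycles exactly when there are more detours from $s$ to $t$ than returns from $t$ to $s$.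

*The easiest case.* Suppose some arc $a=(s,t)$ lies on all cycles of a non-acyclic $D$; for instance, $D$ has only one cycle. Then $D-a$ is acyclic and contains a path from $t$ to $s$. It contains no path from $s$ to $t$, because the two paths together would form a closed walk, which contains a cycle. By (1) reversal creates nothing, so the new digraph is acyclic. The conjecture holds here.

*A reversal that increases.* Take vertices $s,t,u_1,u_2,z$ and arcs $s\to t$, $s\to u_1\to t$, $s\to u_2\to t$, $t\to z\to s$. There are three cycles. For $a=(s,t)$ there are two detours $s\to u_i\to t$ and one return $t\to z\to s$, so reversing $a$ changes the count by $+1$, from $3$ to $4$. Of course, the arc $(z,s)$ lies on all cycles, and reversing it kills all of them. The task is to make every arc behave like $a$.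

*A degree condition.* Suppose a vertex $w$ has exactly one entering arc $a=(s,w)$, and $a$ lies on a cycle. After reversal $w$ has no entering arc, so no cycle passes through $w$ and nothing is created, while at least one cycle is destroyed. The same happens for a vertex with exactly one leaving arc. Therefore:

**Observation 1.** In a strongly connected digraph on at least two vertices in which no arc reversal decreases the number of cycles, every vertex has at least two entering and at least two leaving arcs.

## Parallel arcs, and the trouble with private middle vertices

How can detours outnumber returns at every arc? With parallel arcs there is a natural mechanism. For a simple digraph $G$ on $k\ge3$ vertices let $G^p$ be the multidigraph obtained by replacing each arc by $p$ parallel arcs. A path of length $\ell$ in $G$ becomes $p^\ell$ paths, so for large $p$ only lengths matter. Suppose $G$ has no cycle through all its vertices, and yet for every arc $(s,t)$ there is a path from $s$ to $t$ through all vertices. Reverse one copy of $(s,t)$. A destroyed cycle has length $\ell\le k-1$ and contains the fixed copy, so each cycle of $G$ accounts for at most $p^{k-2}$ of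 them, and in total a constant times $p^{k-2}$ cycles are destroyed. The path through all vertices has length $k-1\ge2$, hence does not use $(s,t)$, and gives at least $p^{k-1}$ created cycles. For large $p$ the count goes up. The source records that some multidigraphs $G^p$ are counterexamples.

To get a simple digraph, the first thing to try is to subdivide: put a private middle vertex on each of the parallel arcs. The result is simple, but the attempt stops at once. A private middle vertex has one entering arc and one leaving arc, and by Observation 1 reversing either of them lowers the number of cycles whenever they lie on a cycle.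

So the middle vertices must be shared: one middle vertex must serve several starting points and several end points. Let us call the original vertices *hubs*, and the numerous middle vertices *bulk vertices*. Here is a small trial, which we can count completely.

*A trial with three classes.* Indices are in $\mathbb Z_3$. Take hub sets $H_i$ with two hubs each and bulk sets $W_i$ with $p$ vertices each, with all arcs $H_i\to W_i\to H_{i+1}$. This digraph is simple, and every vertex has at least two entering and leaving arcs when $p\ge 2$. Let $a=(x,w)$ with $H_0=\{x,x'\}$ and $w\in W_0$.

The cycles through $a$ have three or six hubs. With three hubs, they are $x,w,g_1,b_1,g_2,b_2$ with $g_i\in H_i$, $b_i\in W_i$: there are $4p^2$. With six hubs, the four choices for the first hubs in $H_1$ and $H_2$ fix the order of hubs, and the free bulk vertices are two in $W_1$, two in $W_2$, and one in $W_0\setminus\{w\}$: there are $4p^2(p-1)^3$.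

A path from $x$ to $w$ in $D-a$ must arrive at $w$ from $x'$. The hub classes along it run $0,1,2,0,\dots$ and the second hub of class $0$ is $x'$. So it has the form $x,b_0,g_1,b_1,g_2,b_2,x',w$ with $b_0\ne w$, and there are $4p^2(p-1)$ of them. Since $(p-1)^3+1>p-1$, reversal of $a$ decreases the count.

The trial fails for a visible reason. The cyclic order of the classes is rigid: there are cycles through all hubs, while the detours cannot reach all hubs. We want the opposite.

## No cycle through all hubs, but a cycle through all but one

Consider a digraph of hubs and bulk vertices in which every arc joins the two kinds, and suppose there are $n$ hubs while the bulk sets have about $p$ vertices, with $p$ enormous. The exponent of $p$ counts the bulk vertices that we may choose freely.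

A cycle with $\ell$ hubs has $\ell$ bulk vertices. If it is to pass through a given arc, one bulk vertex is prescribed, and $\ell-1$ are free. If no cycle contains all hubs, then $\ell\le n-1$, and the destroyed cycles number $O(p^{n-2})$.

A detour from a hub $x$ to a bulk vertex $w$ that visits all $n$ hubs has the form $x,b_0,g_1,b_1,\dots,g_{n-1},w$, with $n-1$ free bulk vertices $b_0,\dots,b_{n-2}$. A detour from a bulk vertex $w$ to a hub $y$ that visits all hubs has the form $w,g_1,b_1,\dots,g_{n-1},b_{n-1},y$, again with $n-1$ free bulk vertices. So the created cycles can number about $p^{n-1}$, which wins.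

In both kinds of detour, $g_1,\dots,g_{n-1}$ are all hubs except one. We will get such detours from a cyclic arrangement of all hubs except one. This leaves two demands:

1. no cycle contains all hubs (this will be Lemma 1);
2. for every hub $x$ there is a cycle through all hubs except $x$ (this will be Lemma 2).

The two demands pull against each other, and the construction must balance them.

## The digraph with hub classes modulo 15

Fix $r\ge1$ (for Theorem A, $r=1$). Indices $i,j,m$ are in $\mathbb Z_{15}$. Congruences $i\equiv c$ are modulo $5$, which makes sense since $5\mid15$; we call the class of $i$ modulo $5$ its *residue*. For a statement $S$ write $[S]=1$ if $S$ holds and $[S]=0$ otherwise. Define $v:\mathbb Z_{15}\to\mathbb Z_{15}$ by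

$$v(5a)=5a+2,\quad v(5a+1)=5a+6,\quad v(5a+2)=5a+9,\quad v(5a+3)=5a+10,\quad v(5a+4)=5a+8,$$

and the numbers $y_i$ by $y_i=2r+1$ if $i\equiv0$ and $y_i=r+1$ otherwise.

| residue of $i$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|
| $v(i)-i$ | 2 | 5 | 7 | 7 | 4 |
| residue of $v(i)$ | 2 | 1 | 4 | 0 | 3 |
| $y_i$ | $2r+1$ | $r+1$ | $r+1$ | $r+1$ | $r+1$ |

The table shows three facts. First, $v$ permutes the residues and is a shift on each residue class, so $v$ is a bijection. Second, $v(i+5)=v(i)+5$ and $y_{i+5}=y_i$. Third, $v(i)\notin\{i,i-1\}$, since none of $2,5,7,7,4$ is $0$ or $-1$ modulo $15$. Modulo $5$ this third fact would fail: there $5$ is $0$ and $4$ is $-1$.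

The vertices of $D$ are:

* **hubs**: disjoint sets $H_i$ with $|H_i|=y_i$; a hub in $H_i$ has *class* $i$. There are $n=\sum_i y_i=3(2r+1)+12(r+1)=18r+15$ hubs;
* **bulk vertices**: disjoint sets $W_m$ with $p\le|W_m|\le P$, where $p\ge1$.

The arcs of $D$ are all arcs from $H_i$ to $W_{v(i)}$, and all arcs from $W_m$ to $H_m\cup H_{m+1}$. So a hub has one bulk set to go to, and a bulk vertex has two hub sets to choose from. Equivalently, a hub of class $i$ is entered from $W_i$ and from $W_{i-1}$.

For example, from class $0$ one goes to $W_2$, then to class $2$ or $3$, then to $W_9$ or $W_{10}$ respectively. Here are two families of short cycles that will matter: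

$$W_1\to H_1\to W_6\to H_6\to W_{11}\to H_{11}\to W_1,\qquad W_3\to H_4\to W_8\to H_9\to W_{13}\to H_{14}\to W_3.$$

The first stays in bulk sets of residue $1$, the second in bulk sets of residue $3$.

The digraph $D$ is bipartite, with no loops and no parallel arcs. Opposite arcs between $H_i$ and $W_{v(i)}$ would require $i\in\{v(i),v(i)+1\}$, that is, $v(i)\in\{i,i-1\}$, which never happens. So $D$ is simple, and every cycle alternates between hubs and bulk vertices.

We shall use one identity about the sizes. Since $v^{-1}(m)\equiv0$ exactly when $m\equiv2$, we have $y_{v^{-1}(m)}=r+1+r[m\equiv2]$; also $y_{m+1}=r+1+r[m\equiv4]$. Therefore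

$$y_{v^{-1}(m)}-y_{m+1}=r[m\equiv2]-r[m\equiv4]. \tag{2}$$

## Hubs as arcs of a multidigraph on $\mathbb Z_{15}$

The bulk vertices in one $W_m$ are interchangeable, so what matters is the order of the hubs. Let $C$ be a cycle of $D$ with hubs $g_1,\dots,g_\ell$ in this cyclic order, and let $b_q$ be the bulk vertex after $g_q$. Then $b_q\in W_{m_q}$ with $m_q=v(\text{class of }g_q)$, and the class of $g_{q+1}$ is $m_q$ or $m_q+1$. Regard the hub $g_{q+1}$ as an arc $m_q\to m_{q+1}$ on the vertex set $\mathbb Z_{15}$. A hub of class $i$ thus becomes an arc with head $v(i)$ and with tail $i$ or $i-1$, according to the bulk set from which $C$ enters it. The cycle $C$ becomes a closed walk $m_1,m_2,\dots,m_\ell,m_1$ that uses each of these $\ell$ arcs once.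

Suppose that $C$ uses $y_i'$ hubs of class $i$, and that $t_i$ of them have tail $i$, so that $y_i'-t_i$ have tail $i-1$. The walk leaves each $m$ as often as it enters it. The arcs with tail $m$ are $t_m$ of class $m$ and $y'_{m+1}-t_{m+1}$ of class $m+1$; the arcs with head $m$ are those of class $v^{-1}(m)$. Hence

$$t_m+y'_{m+1}-t_{m+1}=y'_{v^{-1}(m)}\qquad\text{for all } m. \tag{3}$$

For the way back, from arcs on $\mathbb Z_{15}$ to an order of hubs, we recall a classical theorem. A multidigraph is *balanced* if indegree equals outdegree at every vertex; an *Eulerian circuit* is a closed walk that uses every arc exactly once.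

**Euler's theorem.** A balanced multidigraph that is connected as an undirected graph has an Eulerian circuit.

For example, the two arcs $1\to 2$, $2\to 1$ with the two arcs $2\to3$, $3\to2$ form a balanced connected digraph with circuit $1,2,3,2,1$. The first two arcs together with $3\to4$, $4\to3$ are balanced but disconnected, and have no such circuit. This difference, balanced but disconnected, is what forbids a cycle through all hubs.

## With all hubs, balance forces a disconnection

**Lemma 1.** No cycle of $D$ contains all hubs. Hence every cycle has $\ell$ hubs and $\ell$ bulk vertices for some $2\le\ell\le n-1$.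

*Proof.* Suppose $C$ is a cycle containing all hubs. Use the dictionary above, with $y'_i=y_i$.

**Step 1: solve the balance equations.** Equations (3) and (2) give

$$t_m-t_{m+1}=y_{v^{-1}(m)}-y_{m+1}=r[m\equiv2]-r[m\equiv4]\qquad\text{for all } m.$$

Going around $\mathbb Z_{15}$, the value drops by $r$ from residue $2$ to residue $3$, rises by $r$ from residue $4$ to residue $0$, and is constant otherwise. So there is an integer $\tau$ with $t_i=\tau$ for $i\equiv0,1,2$ and $t_i=\tau-r$ for $i\equiv3,4$. From $t_3\ge0$ we get $\tau\ge r$, and from $t_1\le y_1=r+1$ we get $\tau\le r+1$. There are two cases left.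

**Step 2: if $\tau=r$, the residue $3$ splits off.** Now $t_i=0$ for $i\equiv3,4$: every hub of class $i\equiv3,4$ has tail $i-1$. An arc whose tail $m$ has residue $3$ is either a hub of class $m$ with tail $m$, or a hub of class $m+1$ with tail $m$. The first kind does not exist, as $m\equiv3$. The second kind has class $m+1\equiv4$, so its head $v(m+1)$ has residue $3$. Thus the closed walk, once at residue $3$, never leaves it. It does visit residue $3$, since a hub of class $4$ has tail $3$. So all tails have residue $3$. But a hub of class $0$ has tail $0$ or $14$, of residue $0$ or $4$. Contradiction.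

**Step 3: if $\tau=r+1$, the residue $1$ splits off.** Now $t_i=r+1=y_i$ for $i\equiv1,2$: every hub of class $i\equiv1,2$ has tail $i$. An arc whose tail $m$ has residue $1$ is a hub of class $m$ or of class $m+1$. In the second case $m+1\equiv2$, and hubs of this class have tail $m+1$, not $m$. So the class is $m\equiv1$, and the head $v(m)$ has residue $1$. The walk visits residue $1$, since a hub of class $1$ has tail $1$, and never leaves it. Again this contradicts that a hub of class $0$ has tail $0$ or $14$.

Finally, a cycle alternates, so it has as many bulk vertices as hubs, and $\ell=1$ would mean a pair of opposite arcs. $\square$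

The two short families of cycles displayed in the construction are exactly the parts that split off: the second in Step 2, the first in Step 3.

## Deleting one hub mixes the two disconnected solutions

Let us see what happens to the balance equations when one hub $x$, of class $j$, is deleted. Put $h=v(j)$, $y_i'=y_i-[i=j]$, and let $u$ be the solution from the case $\tau=r$:

$$u_i=r\ \ (i\equiv0,1,2),\qquad u_i=0\ \ (i\equiv3,4),\qquad u_m+y_{m+1}-u_{m+1}=y_{v^{-1}(m)}. \tag{4}$$

Write $t_i=u_i+\varepsilon_i$. Since $y'_{v^{-1}(m)}=y_{v^{-1}(m)}-[m=h]$, equation (3) becomes, after subtracting (4),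

$$\varepsilon_m-\varepsilon_{m+1}=[m+1=j]-[m=h]\qquad\text{for all } m. \tag{5}$$

So $\varepsilon$ drops by one on entering $j$ and rises by one after $h$. It is constant on $\{j,j+1,\dots,h\}$ and larger by one outside. If we take the values $0$ and $1$, then $t$ agrees with the solution $\tau=r$ on this interval, and with the solution $\tau=r+1$ outside it. The first solution isolates only residue $3$, and the second isolates only residue $1$. On the interval we can hope to link residue $1$ to the rest, and outside it to link residue $3$. This is the proof; we now carry it out.

**Lemma 2.** Let $x$ be a hub, of class $j$. The hubs other than $x$ can be arranged in a cyclic sequence $g_1,\dots,g_{n-1}$ (subscripts modulo $n-1$) such that, writing $m_q=v(\text{class of }g_q)$, the class of $g_{q+1}$ is $m_q$ or $m_q+1$ for all $q$. In particular $g_q\to b\to g_{q+1}$ for every $b\in W_{m_q}$. Each $m\in\mathbb Z_{15}$ equals $m_q$ for at least $r$ and at most $2r+1$ indices $q$.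

*Proof.* The last sentence holds for any arrangement: the number of $q$ with $m_q=m$ is the number of hubs other than $x$ of class $v^{-1}(m)$. This number is $y'_{v^{-1}(m)}$, which is at least $r+1-1=r$ and at most $2r+1$.

Both $v$ and $y$ are compatible with the shift $i\mapsto i+5$, so we may assume $j\in\{0,1,2,3,4\}$. Then $h=v(j)$ is $2,6,9,10,8$, respectively. Let $I=\{j,j+1,\dots,h\}$, that is,

$$I=\{0,\dots,2\},\ \{1,\dots,6\},\ \{2,\dots,9\},\ \{3,\dots,10\},\ \{4,\dots,8\}\quad\text{for } j=0,1,2,3,4,$$

and let $\varepsilon_i=[i\notin I]$, $t_i=u_i+\varepsilon_i$.

**Step 1: the numbers are admissible.** We need $0\le t_i\le y'_i$. Clearly $t_i\ge0$. For $i\ne j$ we have $t_i\le u_i+1\le r+1\le y_i=y_i'$. For $i=j$ we have $\varepsilon_j=0$, so $t_j=u_j\le r\le y_j-1=y_j'$.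

Hence we can define a multidigraph $Q$ on $\mathbb Z_{15}$: for each $i$ it has $t_i$ arcs $i\to v(i)$ and $y_i'-t_i$ arcs $i-1\to v(i)$. Call these the arcs *of class $i$*. There are $y_i'$ of them, and $n-1$ arcs in total.

**Step 2: $Q$ is balanced.** The indegree of $m$ is $y'_{v^{-1}(m)}=y_{v^{-1}(m)}-[m=h]$. The outdegree of $m$ is, by (4),

$$t_m+y'_{m+1}-t_{m+1}=u_m+y_{m+1}-u_{m+1}+\varepsilon_m-\varepsilon_{m+1}-[m+1=j]=y_{v^{-1}(m)}+\varepsilon_m-\varepsilon_{m+1}-[m+1=j].$$

The set $I$ is a proper interval with first element $j$ and last element $h$. So $\varepsilon_m-\varepsilon_{m+1}$ is $1$ if $m+1=j$, is $-1$ if $m=h$, and is $0$ otherwise (the two exceptions differ, since $h\ne j-1$). This is (5), and the outdegree equals $y_{v^{-1}(m)}-[m=h]$, the indegree.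

**Step 3: arcs that are present for every $j$.** We look for arcs of $Q$ that do not depend on $j$.

* For $i\equiv0$, both $i\to v(i)$ and $i-1\to v(i)$ are present. Indeed $t_i\ge r$. Also $y_i'-t_i\ge r$: for $i=j$ it is $(2r+1)-1-r=r$, and for $i\neq j$ it is at least $(2r+1)-(r+1)=r$.
* For $i\equiv1,2$, the arc $i\to v(i)$ is present, since $t_i\ge r$.
* For $i\equiv3,4$, the arc $i-1\to v(i)$ is present, since $y_i'-t_i\ge r$: for $i=j$ it is $(r+1)-1-0=r$, and for $i\ne j$ it is at least $(r+1)-1=r$.

Since $r\ge1$, these arcs exist. Explicitly, for every $a$, they are

$$5a\to5a+2,\quad 5a+4\to5a+7,\quad 5a+1\to5a+6,\quad 5a+2\to5a+9,\quad 5a+2\to5a+10,\quad 5a+3\to5a+8.$$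

**Step 4: three pieces.** We read off which vertices these arcs connect. The arcs $5a+1\to5a+6$ put $\{1,6,11\}$ in one component. The arcs $5a+3\to5a+8$ put $\{3,8,13\}$ in one component. The arcs $5a+2\to5a+9\to5a+12$ connect $5a+2$ to $5a+12$ (the second arc is $5a'+4\to5a'+7$ with $a'=a+1$). Hence $2$ is connected to $12$ and $12$ to $22=7$, so all vertices of residue $2$ lie in one component. The vertices of residue $0$ and $4$ are joined to it by $5a\to5a+2$ and $5a+4\to5a+7$. So $M=\{i: i\equiv0,2,4\}$ lies in one component. It remains to link $\{1,6,11\}$ and $\{3,8,13\}$ to $M$.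

**Step 5: the interval links residue $1$ to $M$.** Let $i\in I$, $i\ne j$, $i\equiv1$ or $2$. Then $y_i'-t_i=(r+1)-r=1$, so the arc $i-1\to v(i)$ is present. For $i\equiv1$ it goes from residue $0$ to residue $1$; for $i\equiv2$ it goes from residue $1$ to residue $4$. Either way it links $\{1,6,11\}$ to $M$. Such an $i$ exists: for $j=0,1,2,3,4$ take $i=1,2,6,6,6$.

**Step 6: the complement links residue $3$ to $M$.** Let $i\notin I$, $i\equiv3$ or $4$. Then $t_i=0+1=1$, so the arc $i\to v(i)$ is present. For $i\equiv3$ it goes from residue $3$ to residue $0$; for $i\equiv4$ it goes from residue $4$ to residue $3$. Either way it links $\{3,8,13\}$ to $M$. Such an $i$ exists: for $j=0,1,2,3,4$ take $i=3,8,13,13,9$.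

**Step 7: read the order of the hubs from an Eulerian circuit.** By Steps 2 to 6, $Q$ is balanced and connected, so it has an Eulerian circuit. Identify the $y_i'$ arcs of class $i$ bijectively with the hubs of class $i$ other than $x$, and let $g_1,\dots,g_{n-1}$ be the hubs in the order of the circuit. The head of the arc $g_q$ is $v(\text{class of }g_q)=m_q$, and it is the tail of the arc $g_{q+1}$. An arc of class $i$ has tail $i$ or $i-1$, so the class of $g_{q+1}$ is $m_q$ or $m_q+1$. By the definition of $D$, every $b\in W_{m_q}$ satisfies $g_q\to b\to g_{q+1}$. $\square$

To see the numbers once, let $r=1$ and $j=0$, so $h=2$ and $I=\{0,1,2\}$. Then $t_0=t_1=t_2=1$, while outside $I$ we have $t_i=2$ for $i\equiv0,1,2$ and $t_i=1$ for $i\equiv3,4$. At $m=2$, the indegree is $y_0'=2$, and the outdegree is $t_2+y_3-t_3=1+2-1=2$.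

**Strong connectivity.** Suppose $p\ge2r+1$. In Lemma 2 at most $2r+1$ indices $q$ share the same $m_q$, so we can choose distinct $b_q\in W_{m_q}$. Then $g_1,b_1,\dots,g_{n-1},b_{n-1}$ is a cycle through all hubs except $x$. Given two hubs, choose $x$ to be a third one, which is possible as $n\ge3$; the two hubs lie on a common cycle. So all hubs lie in one strong component. Each bulk vertex in $W_m$ has hubs as in-neighbors (those of class $v^{-1}(m)$) and hubs as out-neighbors. So $D$ is strongly connected, and it has cycles.

## An upper bound for the cycles through one arc

**Lemma 3.** Every arc of $D$ lies on fewer than $2\,(n-1)!\,P^{\,n-2}$ cycles.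

*Proof.* Fix an arc and consider the cycles through it with exactly $\ell$ hubs; by Lemma 1, $2\le\ell\le n-1$. Traverse such a cycle starting with the given arc. One hub and one bulk vertex are fixed. The other $\ell-1$ hubs, in their order, can be chosen in at most $(n-1)(n-2)\cdots(n-\ell+1)=\frac{(n-1)!}{(n-\ell)!}$ ways. Each of the other $\ell-1$ bulk vertices lies in a set $W_m$ that is determined by the hub before it, so these can be chosen in at most $P^{\ell-1}$ ways. These choices determine the cycle. Summing over $\ell$, using $P^{\ell-1}\le P^{n-2}$ and $k=n-\ell$, we get at most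

$$\sum_{\ell=2}^{n-1}\frac{(n-1)!}{(n-\ell)!}P^{\ell-1}\le(n-1)!\,P^{n-2}\sum_{k=1}^{n-2}\frac1{k!}<(e-1)\,(n-1)!\,P^{n-2}<2\,(n-1)!\,P^{n-2}.\qquad\square$$

## Every single reversal gains cycles: proof of Theorem A

Take $r=1$, so $n=33$, and let every $W_m$ have exactly $p=P=4\cdot32!$ elements. Then $D$ is simple, and strongly connected since $p\ge3$. Let $a=(s,t)$ be an arc. By (1) and Lemma 3, it suffices to find at least $2\cdot32!\,p^{31}$ paths from $s$ to $t$ in $D-a$.

**Step 1: detours for an arc from a hub to a bulk vertex.** Let $a=(x,w)$ with $x\in H_j$ and $w\in W_{v(j)}$. Apply Lemma 2 to $x$. Since $y_j\ge2$, there is a hub $x'\ne x$ of class $j$. It occurs in the cyclic sequence; rotate so that $g_{32}=x'$, hence $m_{32}=v(j)$. Consider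

$$x,\;b_0,\;g_1,\;b_1,\;g_2,\;\dots,\;b_{31},\;g_{32}=x',\;w,\qquad b_0\in W_{v(j)}=W_{m_{32}},\quad b_q\in W_{m_q}\ (1\le q\le31).$$

All consecutive pairs are arcs: $x\to b_0$ because $x\in H_j$; $b_0\to g_1$ because $b_0\in W_{m_{32}}$ and $g_1$ follows $g_{32}$ in the cyclic sequence; $g_q\to b_q\to g_{q+1}$ by Lemma 2; and $x'\to w$ because $x'\in H_j$. The hubs are distinct. Choose $b_0,\dots,b_{31}$ one after another, distinct and different from $w$. With $b_0$ in the role of index $32$, Lemma 2 says that at most $3$ of them lie in any one $W_m$. So each choice has to avoid at most $2$ earlier ones and $w$, and has at least $p-3$ options. Each result is a path from $x$ to $w$. It does not use $a$, because it leaves $x$ to $b_0\ne w$. Different choices give different paths. So there are at least $(p-3)^{32}$ paths.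

**Step 2: detours for an arc from a bulk vertex to a hub.** Let $a=(w,y)$ with $w\in W_m$ and $y$ of class $m$ or $m+1$. Apply Lemma 2 to the hub $y$. Some $m_q$ equals $m$; rotate so that $m_{32}=m$. Consider

$$w,\;g_1,\;b_1,\;g_2,\;\dots,\;g_{32},\;b_{32},\;y,\qquad b_q\in W_{m_q}\ (1\le q\le32).$$

All consecutive pairs are arcs: $w\to g_1$ because $w\in W_{m_{32}}$; $g_q\to b_q\to g_{q+1}$ by Lemma 2; $g_{32}\to b_{32}$ likewise; and $b_{32}\to y$ because $b_{32}\in W_m$ and $y$ has class $m$ or $m+1$. The hubs are distinct, since $y$ is not among the $g_q$. As before, $b_1,\dots,b_{32}$ can be chosen distinct and different from $w$ with at least $p-3$ options each. The paths do not use $a$, because they leave $w$ to $g_1\ne y$. So there are at least $(p-3)^{32}$ paths.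

**Step 3: compare.** Bernoulli's inequality says $(1-z)^k\ge1-kz$ for $0\le z\le1$ and integers $k\ge1$. Since $p>192$,

$$(p-3)^{32}\ge p^{32}\Bigl(1-\frac{96}{p}\Bigr)>\frac12\,p^{32}=\frac p2\,p^{31}=2\cdot32!\,p^{31}.$$

By Lemma 3 with $n=33$, fewer than $2\cdot32!\,p^{31}$ cycles are destroyed. So reversing any arc strictly increases the number of cycles. As $D$ is simple, strongly connected and has cycles, Theorem A is proved. $\blacksquare$

## Reversing up to $r$ arcs at once: proof of Theorem B

Now $r\ge1$ is arbitrary, $n=18r+15$ and $N\ge N_0$. The spare hubs, at least $r+1$ in each class, let the detours avoid the other reversed arcs.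

**Step 1: get exactly $N$ vertices.** Write $N-n=15p+s$ with $0\le s<15$. Since $N-n\ge60r(n-1)!$, we have $p\ge4r(n-1)!$. Let $s$ of the sets $W_m$ have $p+1$ elements and the others $p$; so every $|W_m|$ lies between $p$ and $p+1$, and $P\le p+1$. Then $D$ has exactly $N$ vertices. It is simple and bipartite, and it is strongly connected since $p\ge2r+1$.

Let $F$ be a set of arcs with $1\le|F|\le r$, and let $D'$ be obtained by reversing all arcs of $F$.

**Step 2: bound the losses.** A cycle of $D$ that avoids $F$ is a cycle of $D'$. So every lost cycle contains an arc of $F$, and by Lemma 3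

$$\#\text{lost}<2r\,(n-1)!\,(p+1)^{n-2}.$$

**Step 3: reduce the gains to paths in $D-F$.** Fix an arc $a=(s_0,t_0)\in F$. A path from $s_0$ to $t_0$ in $D-F$ consists of arcs of $D'$, and together with $(t_0,s_0)$ it forms a cycle of $D'$. This is not a cycle of $D$, because $D$ has no arc opposite to $a$. Different paths give different cycles. We show that there are at least $(p-3r)^{n-1}$ such paths. Let $B_F$ be the set of bulk vertices incident with $F$. Each arc has exactly one bulk end, so $|B_F|\le r$.

**Step 4: choose the skeleton of the detour.** The detours are as in the proof of Theorem A, but the one arc at $w$ must not lie in $F$.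

*Case $a=(x,w)$, $x\in H_j$.* There are $y_j-1\ge r$ hubs $x'\ne x$ of class $j$. The arcs $(x',w)$ are distinct and different from $a$, and $|F\setminus\{a\}|\le r-1$. So some such $x'$ has $(x',w)\notin F$. Apply Lemma 2 to $x$, rotate so that $g_{n-1}=x'$, hence $m_{n-1}=v(j)$, and consider

$$x,\;b_0,\;g_1,\;b_1,\;\dots,\;b_{n-2},\;g_{n-1}=x',\;w,\qquad b_0\in W_{v(j)}=W_{m_{n-1}},\quad b_q\in W_{m_q}\ (1\le q\le n-2).$$

*Case $a=(w,y)$, $w\in W_m$.* Apply Lemma 2 to the hub $y$. There are at least $r$ indices $q$ with $m_q=m$. For these $q$ the hubs $g_{q+1}$ are distinct, different from $y$, and of class $m$ or $m+1$; so the arcs $(w,g_{q+1})$ of $D$ are distinct and different from $a$. As $|F\setminus\{a\}|\le r-1$, some such $q$ has $(w,g_{q+1})\notin F$. Rotate so that $q=n-1$; then $m_{n-1}=m$ and $(w,g_1)\notin F$. Consider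

$$w,\;g_1,\;b_1,\;g_2,\;\dots,\;g_{n-1},\;b_{n-1},\;y,\qquad b_q\in W_{m_q}\ (1\le q\le n-1).$$

In both cases all consecutive pairs are arcs of $D$, for the reasons given in Steps 1 and 2 of the proof of Theorem A.

**Step 5: choose the bulk vertices outside $B_F$.** Choose the $n-1$ vertices $b_q$ one after another, distinct and not in $B_F$. Since $w\in B_F$, they differ from $w$, and we get a path. By Lemma 2 at most $2r+1$ of them lie in any one $W_m$ (in the first case $b_0$ takes the role of index $n-1$). So each choice has to avoid at most $2r$ earlier ones and at most $r$ vertices of $B_F$, which leaves at least $p-3r$ options.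

The path lies in $D-F$. Indeed, the only bulk vertices on it are $w$ and the $b_q$, and $w$ is an end of the path. So every arc of the path except one is incident with some $b_q\notin B_F$, hence is not in $F$. The exceptional arc is $(x',w)$ or $(w,g_1)$, and it is not in $F$ by Step 4. Different choices give different paths, so at least $(p-3r)^{n-1}$ cycles are gained.

**Step 6: compare.** Since $p\ge4r(n-1)!$, and since $(n-2)!\ge2$ and $8r\ge2(3r+1)$,

$$p+1>4r(n-1)!\ge8r(n-1)\ge2(3r+1)(n-1).$$

As $p-3r=(p+1)-(3r+1)$, Bernoulli's inequality gives

$$(p-3r)^{n-1}\ge(p+1)^{n-1}\Bigl(1-\frac{(3r+1)(n-1)}{p+1}\Bigr)\ge\frac12(p+1)^{n-1}>2r\,(n-1)!\,(p+1)^{n-2},$$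

where the last inequality is $p+1>4r(n-1)!$. By Steps 2 and 5 the gains exceed the losses, so the number of cycles strictly increases.

**Step 7: the ratio.** From $\#\text{gained}\ge\frac12(p+1)^{n-1}$ and $\#\text{lost}<2r\,(n-1)!\,(p+1)^{n-2}$ we get

$$\#\text{gained}\ \ge\ \frac{p+1}{4r\,(n-1)!}\cdot\#\text{lost}$$

for every such $F$. For fixed $r$ the factor tends to infinity with $N$, so for every $K$ it is at least $K$ for all sufficiently large $N$. This is the last claim of Theorem B. $\blacksquare$
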